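# Complex crystalline measures with uniformly discrete support and spectrum

Throughout, $e(t)=e^{2\pi i t}$ and $\hat f(\xi)=\int_{\mathbb R^n}e(-x\cdot\xi)f(x)\,dx$, extended to tempered distributions, with inverse $\check f(\xi)=\int e(x\cdot\xi)f(x)\,dx$. "Lattice" means a discrete subgroup of $\mathbb R^n$ of rank $n$, and $L^*=\{x: x\cdot l\in\mathbb Z\ \forall l\in L\}$ is the dual lattice. The open ball of center $t$ and radius $r$ is $B(t,r)$, and $|B|$ is Lebesgue measure.

## 1. Two incommensurable lattices in the plane

Take
$$L_0=\mathbb Z^2,\qquad L_1=\{(p,\,r-\sqrt2\,p):p,r\in\mathbb Z\}.$$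
Since $(m+\sqrt2k)p+k(r-\sqrt2p)=mp+kr$ and both lattices below have covolume $1$, the duals are
$$L_0^*=\mathbb Z^2,\qquad L_1^*=\{(m+\sqrt2\,k,\,k):m,k\in\mathbb Z\}.$$
Consider the measure
$$\mu=\sum_{\lambda\in\mathbb Z^2}\delta_\lambda+e(x_1/2)\sum_{\lambda\in(0,1/2)+L_1^*}\delta_\lambda. \tag{1}$$

Its support consists of rows. On the row $x_2=k$ we see the points $(m,k)$, and on the row $x_2=k+\frac12$ the points $(m+\sqrt2k,k+\frac12)$. Consecutive points on a row are at distance $1$ and consecutive rows are at distance $\frac12$, so any two points of the support are at distance at least $\frac12$, although the half-integer rows slide against each other by multiples of $\sqrt2$.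

Now compute $\hat\mu$. Poisson summation says that the comb on a lattice of covolume $1$ is transformed into the comb on the dual lattice. A translation by $(0,\frac12)$ multiplies the transform by $e(-\xi_2/2)$, and multiplication by $e(x_1/2)$ translates it by $(\frac12,0)$. So
$$\hat\mu=\sum_{(a,b)\in\mathbb Z^2}\delta_{(a,b)}+\sum_{p,r\in\mathbb Z}e\big(-(r-\sqrt2p)/2\big)\,\delta_{(p+1/2,\;r-\sqrt2p)}.$$
The spectrum consists of columns $\xi_1=a$ and $\xi_1=p+\frac12$. Again the points are at mutual distance at least $\frac12$. Thus both the support and the spectrum have a positive minimal distance.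

The support does not lie in finitely many translates of one lattice $H$. If it did, $L_1^*$ and $\mathbb Z^2$ would each lie in finitely many translates of $H$, so $L_1^*\cap H$ would have finite index in $L_1^*$ and $\mathbb Z^2\cap H$ would have finite index in $\mathbb Z^2$. Both intersections would have rank $2$, hence finite index in $H$, and $L_1^*\cap\mathbb Z^2$ would have rank $2$. But $\sqrt2k\in\mathbb Z$ forces $k=0$, so this intersection has rank $1$.

On the line this coexistence breaks down for the obvious candidate: the sum of the combs on $\mathbb Z$ and on $\sqrt2\,\mathbb Z$ has points $m$ and $\sqrt2k$ arbitrarily close to each other.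

So in the plane, two unrelated lattices can share a measure while both sides keep a minimal distance. Here is what we ask. Suppose we are handed a measure whose support and spectrum both have a positive minimal distance. Must it be a finite sum of pieces like the two in (1), each a lattice comb multiplied by a trigonometric sum? And if so, how can the pieces be recovered from the measure alone?

## 2. Crystalline measures, combs, and three theorems

**Definition 2.1.** A *purely atomic measure* on $\mathbb R^n$ is $\sum_{\lambda\in\Lambda}c(\lambda)\delta_\lambda$ with complex $c(\lambda)$ and $\sum_{|\lambda|\le R}|c(\lambda)|<\infty$ for all $R$. A set is *locally finite* if it meets every bounded set in a finite set, and *uniformly discrete* (u.d.) if the distances between its distinct points have a positive infimum. A measure $\mu$ is *tempered* if $\int(1+|x|)^{-m}d|\mu|<\infty$ for some $m\ge 0$. A measure $\mu$ is *crystalline* if it is tempered and purely atomic with locally finite support, and $\hat\mu$ is also a purely atomic measure with locally finite support. We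 write
$$\mu=\sum_{\lambda\in\Lambda}a(\lambda)\delta_\lambda,\qquad \hat\mu=\sum_{s\in S}b(s)\delta_s,$$
with all $a(\lambda)\neq0$ and $b(s)\ne0$. Then $\Lambda$ is the *support* of $\mu$ and $S$ its *spectrum*.

The measure (1) is an example, with both $\Lambda$ and $S$ u.d.

**Definition 2.2.** A *generalized Dirac comb* is a finite sum of measures $g_j\sigma_j$, where $\sigma_j$ is the sum of the Dirac masses on a coset $x_j+L_j$ of a lattice and $g_j(x)=\sum_{y\in F_j}c_j(y)e(y\cdot x)$ with $F_j\subset\mathbb R^n$ finite. It is *built on* the lattice $L^*$ if it is a finite sum of measures $c\,e(y\cdot x)\sum_{\lambda\in x_0+L^*}\delta_\lambda$.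

The measure (1) is a sum of one comb built on $L_0^*$ and one built on $L_1^*$. The general form of the computation in Section 1 is Poisson summation:
$$\Big(e(y\cdot x)\sum_{\lambda\in x_0+L^*}\delta_\lambda\Big)^{\wedge}=\operatorname{covol}(L)\sum_{l\in L}e(-x_0\cdot l)\,\delta_{y+l}. \tag{2}$$
So a comb built on $L^*$ has support in finitely many translates of $L^*$ and spectrum in finitely many translates of $L$. Every generalized Dirac comb is crystalline.

For $X\subset\mathbb R^n$ put $N(X)=\sup_t\#(X\cap B(t,1))$. For instance $N(\mathbb Z)=2$ on the line, since an open interval of length $2$ contains at most two integers. A u.d. set has $N(X)<\infty$, but a set with $N(X)<\infty$ need not be u.d.: take $\mathbb Z\cup\sqrt2\,\mathbb Z$. Let $d(X)=\lim_{R\to\infty}\#(X\cap B(0,R))/|B(0,R)|$ when the limit exists. For a lattice, $d(L)=1/\operatorname{covol}(L)$.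

**Definition 2.3.** Lattices $L,L'$ are *commensurable* if $L+L'$ is discrete.

This is equivalent to $L\cap L'$ being a lattice. If $L+L'$ is discrete it is a lattice in which $L$ and $L'$ have finite index, so $L\cap L'$ has finite index too. Conversely, if $L\cap L'$ has rank $n$, it has finite index in both, so $L+L'\subset\frac1m(L\cap L')$ for some integer $m\ge1$. In Section 1, $L_0\cap L_1=\{(0,r):r\in\mathbb Z\}$ has rank $1$, so $L_0$ and $L_1$ are not commensurable.

The question is posed in "Measures with locally finite support and spectrum". Two results of Lev and Olevskii are recorded there: in dimension $1$, a crystalline measure with $\Lambda$ and $S$ u.d. is a generalized Dirac comb, and in dimension $n\ge2$ the same holds for nonnegative measures, which answered a problem raised by J. Lagarias. The question left is whether, for $n\ge2$, the conclusion holds for complex measures. The answer is yes, and the proof below does not use those two results.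

**Theorem 1.** Let $n\ge1$. If $\mu$ is a complex crystalline measure on $\mathbb R^n$ with $\Lambda$ and $S$ u.d., then $\mu$ is a generalized Dirac comb.

**Theorem 2.** Let $\mu$ be crystalline with $\Lambda$ u.d. and $\sup|a(\lambda)|<\infty$. Then $\mu$ is a generalized Dirac comb if and only if $N(S)<\infty$.

**Theorem 3.** Let $\mu\ne0$ satisfy the hypotheses of Theorem 1, or those of Theorem 2 with $N(S)<\infty$. Then $\mu=\mu_1+\dots+\mu_J$, where each $\mu_j\ne0$ is a generalized Dirac comb built on one lattice $L_j^*$, and the $L_j$ are pairwise non-commensurable. For every such decomposition, $d(\Lambda)$ and $d(S)$ exist and $J^2\le d(\Lambda)d(S)$. In particular, if $d(\Lambda)d(S)<4$, then $\Lambda$ lies in finitely many translates of one lattice. For every $n\ge2$ and $J\ge1$ there is such a sum of $J$ combs with $\Lambda,S$ u.d. and $d(\Lambda)d(S)=J^2$.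

**Theorem 2 implies Theorem 1.** We must show that uniform discreteness of both sides forces the coefficients to be bounded. Clearly $N(S)<\infty$. Let $\psi_1\in C_c^\infty$ be supported in a ball about $0$ of radius less than the separation of $S$, with $\psi_1(0)=1$. For $s\in S$ only the atom at $s$ is seen by $\psi_1(\cdot-s)$, so
$$|b(s)|=|\langle\hat\mu,\psi_1(\cdot-s)\rangle|=|\langle\mu,(\psi_1(\cdot-s))^\wedge\rangle|\le\int|\hat\psi_1|\,d|\mu|<\infty,$$
because a translation of $\psi_1$ changes $\hat\psi_1$ by a unimodular factor and $\mu$ is tempered. The bound does not depend on $s$. So $b$ is bounded, and since $S$ is u.d., $\hat\mu$ is a tempered measure. Let $\psi$ be an analogous function for $\Lambda$. Then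
$$|a(\lambda)|=|\langle\mu,\psi(\cdot-\lambda)\rangle|=|\langle\hat\mu,(\psi(\cdot-\lambda))^\vee\rangle|\le\sup|b|\sum_{s\in S}|\check\psi(s)|<\infty. \qquad\square$$

**"Only if" in Theorem 2.** By (2), the spectrum of a generalized Dirac comb lies in a finite union of cosets of lattices, and each coset has finite $N$. $\square$

What remains is the "if" part of Theorem 2, and then Theorem 3.

## 3. Spectrum inside one lattice, and why difference sets do not suffice

Suppose first that $S\subset L$ for one lattice $L$. For $\lambda\in L^*$ the function $e(-\lambda\cdot\xi)$ equals $1$ on $S$, so $e(-\lambda\cdot\xi)\hat\mu=\hat\mu$, which says that $\mu$ is invariant under translation by $\lambda$. A locally finite $L^*$-periodic set is a finite union of cosets $x_i+L^*$, and $a$ is constant on each. So $\mu=\sum_i a_i\sum_{\lambda\in x_i+L^*}\delta_\lambda$ is a generalized Dirac comb.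

This suggests a plan: prove that $S$ lies in finitely many translates of a lattice. If it does, then $S-S$ also lies in finitely many translates of that lattice, so $S-S$ is locally finite; one would try to prove this local finiteness first. The example (1) defeats the plan. With $s=(p,b)\in\mathbb Z^2$ and $s'=(p+\frac12,r-\sqrt2p)$,
$$s-s'=\big(-\tfrac12,\;b-r+\sqrt2\,p\big),$$
and the second coordinate runs through a dense subset of $\mathbb R$. So $S-S$ need not be locally finite, and no local argument about $S$ as a whole can produce a lattice. The pieces have to be separated first, and all we have is their sum.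

## 4. Weak limits of frequencies in the example

Multiply $\mu$ in (1) by $e(l\cdot x)$ with $l=(i,0)\in L_0$. On the first piece this is $1$. On the point $(m+\sqrt2k,k+\frac12)$ of the second piece it is $e(i\sqrt2k)$, which oscillates faster and faster in $\sqrt2k$ mod $1$ as $i\to\infty$. In a weak sense, $e(l\cdot x)$ converges to the indicator of the first piece. Weak limits of frequencies separate the pieces. To make sense of "weak" we put the measure on a compact group.

Let $\Gamma$ be the group generated by $S$. Here $(\frac12,0)\in S$ and $\mathbb Z^2\subset S$, and one finds $\Gamma=\{(\frac a2,\,b+c\sqrt2):a,b,c\in\mathbb Z\}\cong\mathbb Z^3$. Its dual group, $\Gamma$ being taken discrete, is $G=\mathbb T^3$ with $\mathbb T=\mathbb R/\mathbb Z$: the element $(a,b,c)$ of $\Gamma$ is the character $e(a\chi_1+b\chi_2+c\chi_3)$. The map $\iota(x)=(x_1/2,\,x_2,\,\sqrt2x_2)$ carries $\mathbb R^2$ into $G$ so that $\gamma(\iota(x))=e(\gamma\cdot x)$. Points of the first piece go to $(m/2,0,\sqrt2k)$ and equidistribute on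
$$C_0=\{0,\tfrac12\}\times\{0\}\times\mathbb T.$$
Points of the second go, with $u=(m+\sqrt2k)/2$ mod $1$, to $(u,\frac12,2u+\frac{\sqrt2}2)$ and equidistribute on the circle
$$C_1=\{(u,\tfrac12,2u+\tfrac{\sqrt2}2):u\in\mathbb T\}.$$
Each piece has density $1$, and the coefficient on the second piece is $e(x_1/2)=e(u)$. So averaging the masses $a(\lambda)\delta_{\iota(\lambda)}$ over large balls gives
$$T=(\text{uniform probability on }C_0)+e(u)\,du\text{ on }C_1 .$$
Its Fourier coefficients are the coefficients of $\hat\mu$. On $C_0$, $\int\overline{\gamma}\,dT=1$ if $a$ is even and $c=0$, and $0$ otherwise; on $C_1$ the integral is $e(-(b+c\sqrt2)/2)$ if $a+2c=1$, and $0$ otherwise. With $p=-c$ this is the list in Section 1.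

The character $(a,b,c)$ is $e(a\chi_1+c\chi_3)$ on $C_0$ and $e((a+2c)u+\frac b2+\frac{c\sqrt2}2)$ on $C_1$. A sequence of characters that converges weakly on $C_0$ has either $|c|\to\infty$, and then the limit is $0$ there, or eventually constant $c$ and parity of $a$, and then the limit is unimodular on $C_0$. On $C_1$ the same dichotomy is governed by $a+2c$. So every weak limit $f$ has $|f|\in\{0,1\}$, and the possible sets $\{|f|=1\}$ are, up to null sets, $\emptyset,C_0,C_1,C_0\cup C_1$. Moreover $C_0$ and $C_1$ are single cosets of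
$$L_0^\perp=\{2\chi_1=0,\ \chi_2=0\}\quad\text{and}\quad L_1^\perp=\{2\chi_1=\chi_3,\ \chi_2=0\}.$$
The pieces of $\mu$ have become visible subsets of $G$.

In the general case we know nothing about $T$ except that its Fourier coefficients sit on a set $S$ with $N(S)<\infty$ and that $\mu$ lives on a u.d. set. Let $f$ be a weak limit of characters. Why should $|f|$ avoid the values in $(0,1)$? The natural attempt is to study the level sets of $|f|^2$ by polynomials in $|f|^2$. Each power $|f|^{2m}$ is again a weak limit of characters, and we shall see that multiplying $T$ by a weak limit does not increase the maximal number of frequencies in a unit ball. But a linear combination of $m$ powers may have $m$ times as many frequencies, and approximating the indicator of a level set needs polynomials of unbounded degree. Here the attempt stops: the count is lost.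

The way past this point is not to follow the polynomials at all. A frequency of $1_B(|f|^2)T$ is a point $\gamma$ where a certain complex measure $\nu_\gamma$ on $(0,1]$ is nonzero. By the Müntz–Szász theorem, the moments $\int r^m d\nu_\gamma$ can vanish only for a set of $m$ with $\sum1/m<\infty$. Finitely many such sets do not cover $\mathbb N$, so *finitely many frequencies of the level set are simultaneously frequencies of a single power $|f|^{2m}$*, whose count is under control. That is Lemma 6.3, and the separation of $\mu$ rests on it.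

## 5. A complex measure on the dual of the spectral group

From here to the end of Section 10, assume
$$\mu\ne0,\quad |\lambda-\lambda'|\ge\rho>0\ (\lambda\ne\lambda'\in\Lambda),\quad \sup|a|<\infty,\quad S\text{ locally finite},\ N:=N(S)<\infty. \tag{3}$$

Let $\Gamma\subset\mathbb R^n$ be the countable subgroup generated by $S$, with the discrete topology, and $G=\widehat\Gamma$ its dual, a compact metrizable group. Elements $\gamma\in\Gamma$ are also characters $\gamma(\chi)=\chi(\gamma)$ of $G$; the sum $\gamma+\delta$ in $\Gamma$ is the product of functions and $-\gamma$ is $\bar\gamma$. Let $\iota:\mathbb R^n\to G$ be defined by $\gamma(\iota(x))=e(\gamma\cdot x)$. Put $b=0$ on $\Gamma\setminus S$, and for a measure $M$ on $G$ let $\hat M(\gamma)=\int\bar\gamma\,dM$. A complex measure on $G$ is determined by $\hat M$, because trigonometric polynomials are dense in $C(G)$.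

Fix a radial Schwartz function $\varphi\ge0$ with $\int\varphi=1$ and $\check\varphi$ supported in $B(0,1)$. For example $\varphi=|\check\eta|^2$ with $\eta\in C_c^\infty(B(0,\frac12))$ radial and $\|\eta\|_2=1$. For $R\ge1$ define
$$T_R=R^{-n}\sum_{\lambda}\varphi(\lambda/R)\,a(\lambda)\,\delta_{\iota(\lambda)},$$
and $\nu_R,\tau_R,\sigma_{0,R}$ in the same way with $a(\lambda)$ replaced by $|a(\lambda)|$, $|a(\lambda)|^2$, $1$. Since $\Lambda$ is u.d. and $a$ is bounded, the total masses are bounded in $R$. As $C(G)$ is separable, there is a sequence $R_i\to\infty$ along which all four converge weak\*, to $T,\nu,\tau,\sigma_0$ say.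

**Lemma 5.1.** $\hat T=b$ on $\Gamma$. Hence $T\neq0$, $b$ is bounded, and $\hat\mu$ is a tempered measure that is paired with Schwartz functions by absolutely convergent sums.

*Proof.* The purpose is to see that $T$ remembers all of $\hat\mu$. The inverse transform of $R^{-n}\varphi(x/R)e(-\gamma\cdot x)$ is $\xi\mapsto\check\varphi(R(\xi-\gamma))$, which has compact support, so
$$\hat T_R(\gamma)=\langle\mu,R^{-n}\varphi(\cdot/R)e(-\gamma\cdot x)\rangle=\sum_{s\in S}b(s)\check\varphi(R(s-\gamma)).$$
Because $S$ is locally finite and $\check\varphi$ is supported in $B(0,1)$, for large $R$ only $s=\gamma$ can contribute, and $\check\varphi(0)=\int\varphi=1$. So $\hat T_R(\gamma)=b(\gamma)$ for large $R$; let $R=R_i\to\infty$. Since $\mu\ne0$, $b\not\equiv0$, so $T\ne0$, and $|b|\le\|T\|$. With $b$ bounded and $N(S)<\infty$, the sum $\sum b(s)g(s)$ converges absolutely for Schwartz $g$ and is continuous in $g$; it agrees with $\langle\hat\mu,g\rangle$ on $C_c^\infty$, hence everywhere. $\square$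

**Lemma 5.2.** There is $F\in C(G)$ with $F(\iota(\lambda))=a(\lambda)$ for $\lambda\in\Lambda$, and $\tau=\bar FT=|F|\,|T|$.

*Proof.* The purpose is to read off the coefficient $a(\lambda)$ from a continuous function on $G$. Take $\psi\in C_c^\infty(B(0,\rho))$ with $\psi(0)=1$ and put $F=\sum_sb(s)\hat\psi(s)\,s$, a series of characters that converges absolutely since $b$ is bounded and $N(S)<\infty$. The transform of $\mu*\psi$ is $\hat\psi\hat\mu$, so $F(\iota(x))=\sum_sb(s)\hat\psi(s)e(s\cdot x)=(\mu*\psi)(x)=\sum_\lambda a(\lambda)\psi(x-\lambda)$. At $x=\lambda\in\Lambda$ only the term of $\lambda$ survives, and $F(\iota(\lambda))=a(\lambda)$. Hence $\tau_R=\bar FT_R$, and in the limit $\tau=\bar FT$. As $\tau\ge0$, $\tau=|\tau|=|F||T|$. $\square$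

**Lemma 5.3.** $F\ne0$ $|T|$-almost everywhere, and $\sigma:=|F|^{-1}|T|$ is a finite measure. So $|T|=|F|\sigma$, $\tau=|F|^2\sigma$, and $|T|,\sigma,\tau$ have the same null sets.

*Proof.* The purpose is to have a finite measure $\sigma$ that plays the part of "number of points of $\Lambda$", against which Cauchy–Schwarz can be used. For continuous $u$, $|\int u\,dT_R|\le\int|u|\,d\nu_R$; in the limit $|T|\le\nu$. For continuous $u\ge0$, Cauchy–Schwarz for the sums gives $(\int u\,d\nu)^2\le\int u\,d\tau\int u\,d\sigma_0$ in the limit. Let $u$ decrease to $1_K$ with $K$ compact, and then use inner regularity: for every Borel set $B$,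
$$|T|(B)^2\le\nu(B)^2\le\tau(B)\sigma_0(B).$$
For $B=\{F=0\}$, $\tau(B)=\int_B|F|d|T|=0$, so $|T|(B)=0$. If $B\subset\{\kappa<|F|\le2\kappa\}$, then $\tau(B)\le2\kappa|T|(B)$, so $|T|(B)\le2\kappa\sigma_0(B)$ and $\sigma(B)\le\kappa^{-1}|T|(B)\le2\sigma_0(B)$. Summing over $\kappa=2^i$, $i\in\mathbb Z$, gives $\sigma\le2\sigma_0$. $\square$

In the example, $|F|=1$ on $C_0\cup C_1$, and $|T|=\sigma=\tau$ is the sum of the two uniform probabilities.

Now the basic identity. It says that the energy of $qT$, seen through a window placed anywhere on the frequency side, is always the same. Fix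
$$h\in C_c^\infty(B(0,\rho/2)),\quad\|h\|_2=1,\qquad k=|\hat h|^2 .$$
Then $k\ge0$ is Schwartz and $\int k=1$.

**Proposition 5.4.** For all $q\in L^\infty(|T|)$ and all $t\in\mathbb R^n$,
$$\sum_{\gamma\in\Gamma}|\widehat{qT}(\gamma)|^2\,k(\gamma-t)=\int|q|^2\,d\tau. \tag{4}$$

*Proof.* **Step 1. Trigonometric polynomials.** We compute one mean square in two ways. Let $q=u=\sum_\delta c_\delta\,\delta$ be a finite sum, $a'(\lambda)=u(\iota(\lambda))a(\lambda)$ and $b'=\widehat{uT}=\sum_\delta c_\delta b(\cdot-\delta)$. Then $\sum_\lambda a'(\lambda)\delta_\lambda=\big(\sum_\delta c_\delta e(\delta\cdot x)\big)\mu$ has Fourier transform $\sum_\gamma b'(\gamma)\delta_\gamma$, where $b'$ is bounded and $N(\operatorname{supp}b')<\infty$. Convolve with $h(x)e(t\cdot x)$, whose transform is $\hat h(\xi-t)$: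
$$Q(x):=\sum_\lambda a'(\lambda)h(x-\lambda)e(t\cdot(x-\lambda))=\sum_\gamma b'(\gamma)\hat h(\gamma-t)e(\gamma\cdot x),$$
the last series converging absolutely. Expand $|Q|^2$ as an absolutely convergent double series and integrate:
$$R^{-n}\int\varphi(x/R)|Q(x)|^2dx=\sum_{\gamma,\gamma'}b'(\gamma)\overline{b'(\gamma')}\,\hat h(\gamma-t)\overline{\hat h(\gamma'-t)}\;\hat\varphi(R(\gamma'-\gamma)).$$
Here $|\hat\varphi|\le1$, $\hat\varphi(0)=1$, and $\hat\varphi(R(\gamma'-\gamma))\to0$ for $\gamma\neq\gamma'$. By dominated convergence the right side tends to $\sum_\gamma|b'(\gamma)|^2k(\gamma-t)$.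

On the other side, the functions $h(\cdot-\lambda)$ have disjoint supports, since the points of $\Lambda$ are at distance at least $\rho$. So $|Q(x)|^2=\sum_\lambda|a'(\lambda)|^2|h(x-\lambda)|^2$. For $|x-\lambda|<\rho/2$ and $R\ge1$, $|\varphi(x/R)-\varphi(\lambda/R)|\le CR^{-1}(1+|\lambda|/R)^{-n-1}$, and $R^{-n}\sum_\lambda(1+|\lambda|/R)^{-n-1}$ is bounded. As $\|h\|_2=1$, the same integral equals
$$R^{-n}\sum_\lambda\varphi(\lambda/R)|a'(\lambda)|^2+O(1/R)=\int|u|^2d\tau_R+O(1/R),$$
which tends to $\int|u|^2d\tau$ along $R_i$. This proves (4) for $u$.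

**Step 2. General $q$.** We pass to the limit. Trigonometric polynomials are dense in $L^2(|T|)$; take $u_i\to q$ there. Since $\tau\le\|F\|_\infty|T|$, also $u_i\to q$ in $L^2(\tau)$, and $\widehat{u_iT}(\gamma)\to\widehat{qT}(\gamma)$ for each $\gamma$. By (4) for $u_i-u_{i'}$ the sequences $\big(\widehat{u_iT}(\gamma)k(\gamma-t)^{1/2}\big)_\gamma$ are Cauchy in $\ell^2(\Gamma)$. Their $\ell^2$ limit is the pointwise limit $\big(\widehat{qT}(\gamma)k(\gamma-t)^{1/2}\big)_\gamma$, so (4) holds for $q$. $\square$

**Definition 5.5.** For $q\in L^\infty(|T|)$ let $\operatorname{spec}q=\{\gamma\in\Gamma:\widehat{qT}(\gamma)\ne0\}$, and let $\mathcal Q_M=\{q\in L^\infty(|T|):N(\operatorname{spec}q)\le M\}$.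

For example $\operatorname{spec}1=S$, so $1\in\mathcal Q_N$. In the running example $\operatorname{spec}1_{C_0}=\mathbb Z^2$ and $\operatorname{spec}1_{C_1}=(\frac12,0)+L_1$.

There are constants $C_0<\infty$ and $\varepsilon_R\to0$ ($R\to\infty$), depending only on $k$ (hence on $n$), such that for all $X\subset\mathbb R^n$, $t\in\mathbb R^n$,
$$\sum_{\gamma\in X}k(\gamma-t)\le C_0N(X),\qquad\sum_{\gamma\in X,\,|\gamma-t|\ge R}k(\gamma-t)\le\varepsilon_RN(X). \tag{5}$$
Indeed every point of $\mathbb R^n$ is within distance $\frac12$ of some $z\in n^{-1/2}\mathbb Z^n$. So one may take $C_0=\sum_z\sup_{B(z,1)}k$, and $\varepsilon_R$ the same sum restricted to $|z|\ge R-1$.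

**Lemma 5.6 (uncertainty).** If $0\neq q\in\mathcal Q_M$, then $\sigma(\{q\ne0\})\ge1/(C_0M)$.

*Proof.* Few frequencies per ball force a large set. Let $E=\int|q|^2d\tau>0$. Since $|T|=|F|\sigma$ and $\tau=|F|^2\sigma$, Cauchy–Schwarz gives $|\widehat{qT}(\gamma)|\le\int|q||F|\,d\sigma\le E^{1/2}\sigma(\{q\ne0\})^{1/2}$. Insert this in (4) and use (5) for $X=\operatorname{spec}q$: $E\le E\,\sigma(\{q\ne0\})\,C_0M$. $\square$

## 6. Limits of frequencies have modulus $0$ or $1$

**Definition 6.1.** $\mathcal D$ is the weak\* closure of $\Gamma$ in $L^\infty(|T|)$.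

In the example, by Section 4, $\mathcal D$ contains $1_{C_0}=\lim_i(2i,0,0)$. In general $\mathcal D$ lies in the unit ball and, since $L^1(|T|)$ is separable, it is compact and metrizable, so all limits may be taken along sequences. It contains $1$ and is closed under conjugation. It is closed under multiplication: multiplication by a fixed $L^\infty$ function is weak\* continuous, so if $\gamma_j\to f$ and $\delta_i\to g$ then $\gamma_jg=\lim_i\gamma_j\delta_i\in\mathcal D$ and $fg=\lim_j\gamma_jg\in\mathcal D$.

**Lemma 6.2.** If $q\in\mathcal Q_M$ and $f\in\mathcal D$, then $fq\in\mathcal Q_M$.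

*Proof.* The count must survive multiplication by a weak limit. Let $\gamma_j\to f$. Then $\widehat{fqT}(\gamma)=\lim_j\int\bar\gamma\gamma_jq\,dT=\lim_j\widehat{qT}(\gamma-\gamma_j)$. If $M+1$ points $\gamma$ of $\operatorname{spec}(fq)$ lay in one ball $B(t,1)$, then for large $j$ the $M+1$ points $\gamma-\gamma_j$ would lie in $\operatorname{spec}q\cap B(t-\gamma_j,1)$, which is impossible. $\square$

**Lemma 6.3.** For $f\in\mathcal D$ and every Borel set $B\subset(0,1]$, $1_B(|f|^2)\in\mathcal Q_N$.

*Proof.* This is the step announced in Section 4. We recall the Müntz–Szász theorem: if $Z\subset\{1,2,\dots\}$ and $\sum_{m\in Z}1/m=\infty$, then $1$ and the $r^m$, $m\in Z$, span a dense subspace of $C[0,1]$. Consequently the $r^m$, $m\in Z$, alone span a dense subspace of $\{g\in C[0,1]:g(0)=0\}$: if $\|g-c-p\|\le\epsilon$ with $g(0)=p(0)=0$, then $|c|\le\epsilon$ and $\|g-p\|\le2\epsilon$.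

For $\gamma\in\Gamma$ let $\nu_\gamma$ be the image of the complex measure $\bar\gamma T$ under $|f|^2$, a measure on $[0,1]$. For $m\ge1$ we have $|f|^{2m}=(f\bar f)^m\in\mathcal D$, so $|f|^{2m}\in\mathcal Q_N$ by Lemma 6.2 with $q=1$, and
$$(|f|^{2m}T)^\wedge(\gamma)=\int r^m\,d\nu_\gamma(r),\qquad (1_B(|f|^2)T)^\wedge(\gamma)=\nu_\gamma(B).$$
Suppose $\gamma_0,\dots,\gamma_N$ are distinct points of $\operatorname{spec}1_B(|f|^2)$ in one unit ball. Then $\nu_{\gamma_i}(B)\ne0$, so $\nu_{\gamma_i}|_{(0,1]}\neq0$. Let $Z_i=\{m\ge1:\int r^md\nu_{\gamma_i}=0\}$. If $\sum_{m\in Z_i}1/m=\infty$, then $\nu_{\gamma_i}$ annihilates every continuous $g$ with $g(0)=0$, so $\nu_{\gamma_i}|_{(0,1]}=0$, a contradiction. Therefore $\sum_{m\in Z_i}1/m<\infty$ for all $i$, and the finite union $\bigcup_iZ_i$ is not all of $\{1,2,\dots\}$. For $m\notin\bigcup_iZ_i$, all $N+1$ points $\gamma_i$ lie in $\operatorname{spec}|f|^{2m}$ and in one unit ball, contradicting $|f|^{2m}\in\mathcal Q_N$. $\square$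

**Proposition 6.4.** For every $f\in\mathcal D$, $|f|\in\{0,1\}$ a.e. So $|f|^2=1_{P_f}\in\mathcal D$, where $P_f=\{|f|=1\}$.

*Proof.* **Step 1. Finitely many values.** We first show that $|f|^2$ has only finitely many positive values. By Lemmas 6.3 and 5.6, the image of $\sigma$ under $|f|^2$, restricted to $(0,1]$, gives every Borel set mass $0$ or at least $1/(C_0N)$. It is finite, so at each dyadic level only boundedly many dyadic intervals carry mass; refining, the measure is a finite sum of atoms.

**Step 2. No value in $(0,1)$.** Suppose $\kappa\in(0,1)$ is an atom. We show that energy would have to leak out of a window into frequencies for which there is no room. Put $q_1=1_{\{|f|^2=\kappa\}}\in\mathcal Q_N$, $\beta=\widehat{q_1T}$, $B_0=\sup|\beta|$, $E=\int|q_1|^2d\tau>0$. As $|f|^2=f\bar f\in\mathcal D$, there are $\delta_j\in\Gamma$ with $\delta_j\to|f|^2$ weak\*, so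
$$\beta(\gamma-\delta_j)=\int\bar\gamma\,\delta_j\,q_1\,dT\;\longrightarrow\;\kappa\,\beta(\gamma)\qquad(\gamma\in\Gamma).$$
Choose $R$ with $B_0^2\varepsilon_RN<(1-\kappa^2)E$, and let $W_t=\operatorname{spec}q_1\cap B(t,R)$. The number $\#W_t$ is bounded in $t$ because $N(\operatorname{spec}q_1)\le N$; choose $t$ for which it is maximal. For large $j$ we have $\beta(\gamma-\delta_j)\ne0$ for all $\gamma$ in the finite set $W_t$. Hence $W_t-\delta_j\subset W_{t-\delta_j}$, and by maximality equality holds: no new frequency can enter the shifted window. Apply (4) to $q_1$ at the point $t-\delta_j$, and bound the frequencies outside the window by (5):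
$$E\le B_0^2\varepsilon_RN+\sum_{\gamma\in W_t}|\beta(\gamma-\delta_j)|^2k(\gamma-t).$$
As $j\to\infty$ the right side tends to
$$B_0^2\varepsilon_RN+\kappa^2\sum_{\gamma\in W_t}|\beta(\gamma)|^2k(\gamma-t)\le B_0^2\varepsilon_RN+\kappa^2E<E,$$
a contradiction. So the only possible positive value is $1$. $\square$

**Lemma 6.5.** If $\gamma_j\in\Gamma$ are distinct, bounded in $\mathbb R^n$, and $\gamma_j\to f$ weak\*, then $f=0$. Consequently every sequence of distinct elements of $\Gamma$ that is bounded in $\mathbb R^n$ tends to $0$ weak\*.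

*Proof.* This controls $\Gamma$, which may be dense in $\mathbb R^n$, by showing that crowded frequencies are invisible in the limit. Suppose $f\ne0$, so $|T|(P_f)>0$. Pass to a subsequence with $|\gamma_i-\gamma_j|<\frac12$ for all $i,j$. Since $|\gamma_j|=|f|=1$ on $P_f$,
$$\int_{P_f}|\gamma_j-f|^2d|T|=\int_{P_f}(2-2\operatorname{Re}\gamma_j\bar f)\,d|T|\to0,$$
so $\gamma_j\to f$ in $L^1(P_f,|T|)$. Let $\beta=(1_{P_f}T)^\wedge$. It is not identically $0$, and $1_{P_f}=|f|^2\in\mathcal D\subset\mathcal Q_N$ by Lemma 6.2. Pick $\gamma$ with $\beta(\gamma)\ne0$. Then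
$$|\beta(\gamma-\gamma_j+\gamma_i)-\beta(\gamma)|\le\int_{P_f}|\gamma_j\bar\gamma_i-1|\,d|T|=\int_{P_f}|\gamma_j-\gamma_i|\,d|T|.$$
For a suitable fixed $i$ and all $j\ge i$ the right side is less than $|\beta(\gamma)|$, so the infinitely many points $\gamma-\gamma_j+\gamma_i$, all in $B(\gamma,\frac12)$, belong to $\operatorname{spec}1_{P_f}$. This contradicts $1_{P_f}\in\mathcal Q_N$. For the last sentence, by compactness of $\mathcal D$ every subsequence has a further subsequence converging weak\*, and its limit is $0$. $\square$

In the example, distinct bounded $(\frac a2,b+c\sqrt2)$ have $a$ bounded and $|c|\to\infty$ (only finitely many have a given $a$ and $c$). Then $e(c\chi_3)\to0$ weakly on each circle of $C_0$ and $e((a+2c)u)\to0$ weakly on $C_1$, as the lemma says.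

## 7. Functions of finite-measure support on both sides of an LCA group

We shall meet a function $A$ on a locally compact abelian (LCA) group such that $A$ and $\hat A$ both live on sets of finite measure. On $\mathbb R^n$ such a function vanishes. On a group with compact open subgroups it need not: for a compact open subgroup $\mathcal V_1$, the indicator $1_{\mathcal V_1}$ is transformed into a multiple of $1_{\mathcal V_1^\perp}$, where $\mathcal V_1^\perp$ is the annihilator, again compact and open. The next lemma says that, up to finite sums, this is the only possibility.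

**Lemma 7.1.** Let $\mathcal V$ be a second countable LCA group with dual $\mathcal U$, with dual Haar measures both denoted $m$. Let $0\ne A\in L^2(\mathcal V)$ with $m(\{A\ne0\})<\infty$ and $m(\{\hat A\ne0\})<\infty$. Then there is a compact open subgroup $\mathcal V_1\subset\mathcal V$ such that $\hat A=0$ a.e. outside a finite union of cosets of the compact open subgroup $\mathcal V_1^\perp\subset\mathcal U$.

*Proof.* Write $\mathcal V$ additively. Let $\Sigma=\{A\ne0\}$ and $\Sigma'=\{\hat A\neq0\}$.

**Step 1. A dimension bound.** We show that few functions fit into given supports. For Borel $\Sigma_1$ of finite measure let $\mathcal S(\Sigma_1)$ be the space of $g\in L^2(\mathcal V)$ with $g=0$ a.e. off $\Sigma_1$ and $\hat g=0$ a.e. off $\Sigma'$. Then $\dim\mathcal S(\Sigma_1)\le m(\Sigma_1)m(\Sigma')$. Indeed $\hat g\in L^1$, so $g$ has a continuous representative with $|g(v)|\le\|\hat g\|_1\le m(\Sigma')^{1/2}\|g\|_2$. For orthonormal $g_1,\dots,g_D$ and a fixed $v$, apply this at $v$ to $\sum_i\overline{g_i(v)}g_i$, which has norm $(\sum|g_i(v)|^2)^{1/2}$: we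 get $\sum_i|g_i(v)|^2\le m(\Sigma')$. Integrate over $\Sigma_1$ to get $D\le m(\Sigma_1)m(\Sigma')$.

**Step 2. Small translates span a finite-dimensional space.** The aim is a finite-dimensional translation-invariant space containing $A$. Let $A_y(v)=A(v-y)$ and $N_0=\lfloor(m(\Sigma)+1)m(\Sigma')\rfloor$. Since translation is continuous in $L^1$, there is a neighborhood $Y$ of $0$ with $m((\Sigma+y)\setminus\Sigma)\le1/(N_0+1)$ for $y\in Y$. For $y_0,\dots,y_{N_0}\in Y$, all $A_{y_i}$ lie in $\mathcal S\big(\Sigma\cup\bigcup_i(\Sigma+y_i)\big)$, as translation only multiplies $\hat A$ by a unimodular function. The set has measure at most $m(\Sigma)+1$, so the dimension is at most $N_0$, and the $N_0+1$ functions are linearly dependent. Hence $\dim\operatorname{span}\{A_y:y\in Y'\}\le N_0$ for every $Y'\subset Y$. Choose a neighborhood $Y_*\subset Y$ of $0$ for which this dimension is minimal among neighborhoods of $0$ in $Y$, and let $V$ be the span for $Y_*$. By minimality every neighborhood $Y'\subset Y_*$ of $0$ gives the same span $V$.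

Take $Y'$ open and symmetric with $Y'+Y'\subset Y_*$. Translation by $z\in Y'$ maps $A_y$, $y\in Y'$, to $A_{y+z}\in V$, so it maps $V$ into $V$. Therefore $V$ is invariant under translation by the open subgroup $\mathcal V_1$ generated by $Y'$.

**Step 3. Diagonalization.** We split $A$ into eigenfunctions. Translation gives a continuous finite-dimensional unitary representation of the abelian group $\mathcal V_1$ on $V$, so it is diagonalizable. As $A\in V$, $A=\sum_iA_i$ (finite sum, $A_i\neq0$), $A_i\in V$, with $A_i(\cdot-z)=\omega_i(z)A_i$ for $z\in\mathcal V_1$, where $\omega_i$ is a character of $\mathcal V_1$. Thus $|A_i|$ is invariant under $\mathcal V_1$. By Fubini it is a.e. equal to a constant on each of the countably many cosets of $\mathcal V_1$, and the constant is nonzero on some coset. As $A_i\in L^2$, $m(\mathcal V_1)<\infty$. The subgroup $\mathcal V_1$ is open, hence closed and locally compact, and a locally compact group of finite Haar measure is compact. So $\mathcal V_1$ is compact.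

**Step 4. The transform.** For each $z\in\mathcal V_1$, $\overline{f(z)}\hat A_i(f)=\omega_i(z)\hat A_i(f)$ for a.e. $f\in\mathcal U$. Let $z$ run through a countable dense subset of $\mathcal V_1$: for a.e. $f$, either $\hat A_i(f)=0$ or $f|_{\mathcal V_1}=\bar\omega_i$. The set of $f$ with $f|_{\mathcal V_1}=\bar\omega_i$ is one coset of $\mathcal V_1^\perp$. Finally $\mathcal V_1^\perp$ is open because $\mathcal V_1$ is compact, and compact because $\mathcal V_1$ is open. $\square$

## 8. A pure set carries one lattice

**Definition 8.1.** A Borel set $P_1\subset G$ is *pure* if $|T|(P_1)>0$, $1_{P_1}\in\mathcal Q_M$ for some $M$, and for every $f\in\mathcal D$ either $f=0$ a.e. on $P_1$ or $|f|=1$ a.e. on $P_1$.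

In the example $C_0$ and $C_1$ are pure. The whole of $G$ is not, since $1_{C_0}\in\mathcal D$ is neither $0$ nor unimodular a.e.

**Proposition 8.2.** Let $P_1$ be pure and $q_1=1_{P_1}$. There is a lattice $L\subset\Gamma$ such that $\sum_\gamma\widehat{q_1T}(\gamma)\delta_\gamma$ is the Fourier transform of a finite sum $\sum_{i,r}c_{r,i}\,e(y_r\cdot x)\sum_{\lambda\in x_i+L^*}\delta_\lambda$, and $q_1T$ is carried by finitely many cosets of $L^\perp=\{\chi\in G:\chi(l)=1\ \forall l\in L\}$.

*Proof.* **Step 1. A locally compact group of limits.** We turn the nonzero limits on $P_1$ into a group. Let $\mathcal D_1=\mathcal D|_{P_1}\subset L^\infty(P_1,|T|)$. Restriction is weak\* continuous, so $\mathcal D_1$ is weak\* compact and metrizable. Put $\mathcal U=\mathcal D_1\setminus\{0\}$. By purity it consists of unimodular functions; it contains $1$ and is closed under products and conjugation, and $\bar f=f^{-1}$. On $\mathcal U$ the weak\* topology equals the $L^2(P_1,|T|)$ topology. For if $f_i\to f$ weak\* in $\mathcal U$, then $\int_{P_1}|f_i-f|^2d|T|=\int_{P_1}(2-2\operatorname{Re}f_i\bar f)d|T|\to0$,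 and conversely a bounded sequence converging in $L^2$ converges weak\*. In the $L^2$ topology multiplication and inversion are continuous, since $\|fg-f'g'\|_2\le\|f-f'\|_2+\|g-g'\|_2$ for unimodular functions. Being open in $\mathcal D_1$, $\mathcal U$ is a second countable LCA group, written multiplicatively. The map $\alpha:\Gamma\to\mathcal U$, $\alpha(\gamma)=\gamma|_{P_1}$, is a homomorphism with dense image.

For $P_1=C_1$ in the example, $\mathcal U=\{\omega\,e(du):\omega\in\mathbb T,\ d\in\mathbb Z\}\cong\mathbb T\times\mathbb Z$, where now $\mathbb T$ denotes unimodular constants. The element $(a,b,c)$ is sent to $d=a+2c$, $\omega=e(\frac b2+\frac{c\sqrt2}2)$, and the phases $\omega$ fill $\mathbb T$ in the limit.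

**Step 2. $\tilde\Gamma=\{(\gamma,\alpha(\gamma)):\gamma\in\Gamma\}$ is discrete and cocompact in $\mathcal A:=\mathbb R^n\times\mathcal U$.** Although $\Gamma$ may be dense in $\mathbb R^n$ and $\alpha(\Gamma)$ is dense in $\mathcal U$, together they form a lattice. If $\tilde\Gamma$ were not discrete, there would be distinct $\gamma_i\to0$ in $\mathbb R^n$ with $\alpha(\gamma_i)\to1$. By Lemma 6.5 $\gamma_i\to0$ weak\*, while $\gamma_i|_{P_1}\to1$ weak\*, which is a contradiction because $|T|(P_1)>0$.

For cocompactness let $\beta(f)=\int_{P_1}\bar f\,dT$ for $f\in\mathcal D_1$. It is weak\* continuous, $\beta(\alpha(\gamma))=\widehat{q_1T}(\gamma)$, and $\beta(0)=0$. Put $E_1=\int_{P_1}d\tau>0$ and choose $R_0$ so large that $\sup|\beta|^2\,\varepsilon_{R_0}M\le E_1/2$. By (4) for $q_1$ and (5), for every $t$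
$$\sum_{|\gamma-t|<R_0}|\beta(\alpha(\gamma))|^2k(\gamma-t)\ge E_1/2 .$$
The sum of $k(\gamma-t)$ over $\operatorname{spec}q_1$ is at most $C_0M$, so with $c=(E_1/(2C_0M))^{1/2}>0$ every ball $B(t,R_0)$ contains $s\in\Gamma$ with $|\beta(\alpha(s))|\ge c$. The set $U_c=\{f\in\mathcal D_1:|\beta(f)|\ge c\}$ is compact and does not contain $0$, so it is a compact subset of $\mathcal U$. Let $W$ be a compact neighborhood of $1$ in $\mathcal U$. Given $(t,f)\in\mathcal A$, choose by density $\gamma\in\Gamma$ with $f\alpha(\gamma)^{-1}\in W$, then $s\in\Gamma\cap B(t-\gamma,R_0)$ with $\alpha(s)\in U_c$. Then $t-(\gamma+s)\in B(0,R_0)$ and $f\alpha(\gamma+s)^{-1}\in WU_c^{-1}=:K_0$. Thus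
$$\mathcal A=\tilde\Gamma\cdot\mathcal K,\qquad\mathcal K=\overline{B(0,R_0)}\times K_0\ \text{ compact}. \tag{6}$$
Let $m$ be a Haar measure on $\mathcal U$, give $\mathcal A$ the product of Lebesgue measure and $m$, and let $\Delta<\infty$ be the total mass of the compact group $\mathcal A/\tilde\Gamma$, in the normalization of Weil's formula
$$\int_{\mathcal A}\Phi=\int_{\mathcal A/\tilde\Gamma}\ \sum_{\gamma\in\Gamma}\Phi(t+\gamma,f\alpha(\gamma))\qquad(\Phi\ge0\text{ Borel}).$$

**Step 3. $m(O)<\infty$ for $O=\{f\in\mathcal U:\beta(f)\ne0\}$.** The count of frequencies becomes a volume bound. We claim $\#\{\gamma\in\Gamma:|t+\gamma|<1,\ f\alpha(\gamma)\in O\}\le M$ for every $(t,f)\in\mathcal A$. Let $\alpha(\gamma_i)\to f$ with $\gamma_i\in\Gamma$. The set $O$ is open, so $M+1$ such $\gamma$ would give, for $i$ large, $\alpha(\gamma_i+\gamma)\in O$, that is, $M+1$ points $\gamma_i+\gamma$ of $\operatorname{spec}q_1$ in $B(\gamma_i-t,1)$, which is impossible. Weil's formula for $\Phi=1_{B(0,1)\times O}$ gives $|B(0,1)|\,m(O)\le M\Delta$.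

**Step 4. The measure $q_1T$ as a function on $\mathcal V=\widehat{\mathcal U}$.** We move $q_1T$ to a group where Lemma 7.1 can act. Give $\mathcal V$ the dual Haar measure, also called $m$. If $p$ is a finite positive measure on $P_1$ with $p\ll|T|$, the function $f\mapsto\int\bar f\,dp$ is continuous on $\mathcal U$ and positive definite, as
$$\sum_{k,l}c_k\bar c_l\int\overline{f_kf_l^{-1}}\,dp=\int\Big|\sum_kc_k\bar f_k\Big|^2dp\ge0 .$$
Write $q_1T$ as a combination of four such measures. By Bochner's theorem (after the change $v\mapsto v^{-1}$), $\beta(f)=\int_{\mathcal V}\overline{v(f)}\,dT^\sharp(v)$ with a finite complex measure $T^\sharp$. As $\beta$ is bounded and $m(O)<\infty$, $\beta\in L^1\cap L^2(\mathcal U)$. By the inversion theorem $T^\sharp=A\,m$ with $A(v)=\int\beta(f)v(f)\,dm(f)$. So $A$ is continuous, $A\in L^1\cap L^2(\mathcal V)$, $\hat A=\beta$, and $A\ne0$ because $q_1T\ne0$.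

The homomorphism $\hat\alpha:\mathcal V\to G$, $\hat\alpha(v)=v\circ\alpha$, is continuous, and injective because $\alpha(\Gamma)$ is dense. The Fourier coefficient of $\hat\alpha_*(A\,m)$ at $\gamma$ is $\int\overline{v(\alpha(\gamma))}A(v)\,dm(v)=\beta(\alpha(\gamma))=\widehat{q_1T}(\gamma)$. So
$$q_1T=\hat\alpha_*(A\,m). \tag{7}$$
Images of Borel sets under the injective continuous map $\hat\alpha$ are Borel (Lusin–Souslin theorem; here it is elementary, since $\mathcal V$ is a countable union of compact sets, on each of which $\hat\alpha$ is a homeomorphism onto its image). Therefore $|q_1T|=\hat\alpha_*(|A|\,m)$.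

**Step 5. $m(\{A\neq0\})=\sigma(P_1)/\Delta<\infty$.** This is the second finiteness that Lemma 7.1 needs, and it comes from (4). Let $g$ be bounded Borel on $\mathcal V$, $H=\widehat{gA}$ (continuous on $\mathcal U$), and $f\in\mathcal U$. Define $q$ on $G$ by $q(\hat\alpha(v))=1_{P_1}(\hat\alpha(v))\,g(v)\overline{v(f)}$ and $q=0$ off $\hat\alpha(\mathcal V)$. By (7),
$$\widehat{qT}(\gamma)=\int_{\mathcal V}\overline{v(\alpha(\gamma))}\,g(v)\,\overline{v(f)}\,A(v)\,dm(v)=H(f\alpha(\gamma)).$$
Write (4) at the point $-t$ and use $\tau=|F||T|$: for all $(t,f)\in\mathcal A$,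
$$\sum_\gamma|H(f\alpha(\gamma))|^2\,k(t+\gamma)=\int|q|^2|F|\,d|T|=\int_{\mathcal V}|g|^2\,|F\circ\hat\alpha|\,|A|\,dm .$$
The right side does not depend on $(t,f)$. Integrate over $\mathcal A/\tilde\Gamma$. By Weil's formula, $\int k=1$ and Plancherel, the left side gives $\int_{\mathcal U}|H|^2dm=\int|g|^2|A|^2dm$. So
$$\int|g|^2|A|^2dm=\Delta\int|g|^2\,|F\circ\hat\alpha|\,|A|\,dm\qquad\text{for all }g,$$
that is, $|A|=\Delta|F\circ\hat\alpha|$ a.e. on $\{A\ne0\}$. Hence
$$\sigma(P_1)=\int_{P_1}|F|^{-1}d|T|=\int_{\{A\ne0\}}|F\circ\hat\alpha|^{-1}|A|\,dm=\Delta\,m(\{A\ne0\}).$$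

**Step 6. Compact supports.** Now both supports become finite unions of cosets. By Lemma 7.1 applied to $A$ (with $\hat A=\beta$, $m(O)<\infty$), there is a compact open $\mathcal V_1\subset\mathcal V$ such that $\beta$ vanishes a.e. off a finite union of cosets of the compact open group $C:=\mathcal V_1^\perp\subset\mathcal U$. The exceptional set is open and $\beta$ is continuous, so $\beta$ vanishes everywhere off this union. Apply Lemma 7.1 also to $\beta$ on $\mathcal U$, whose Fourier transform is $v\mapsto A(v^{-1})$: the continuous function $A$ vanishes off finitely many cosets of some compact open subgroup of $\mathcal V$, so it has compact support. Hence $A$ vanishes off finitely many distinct cosets $v_i\mathcal V_1$. By duality $\mathcal V_1=C^\perp$. Put $\beta_i=(A1_{v_i\mathcal V_1})^\wedge$. Then $\beta=\sum_i\beta_i$, and since the elements of $\mathcal V_1$ are $1$ on $C$,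
$$\beta_i(fc)=\overline{v_i(c)}\,\beta_i(f)\qquad(f\in\mathcal U,\ c\in C). \tag{8}$$

**Step 7. $L=\alpha^{-1}(C)$ is a lattice.** We must show that it is discrete and spans. If $L$ had infinitely many points in a bounded set, a sequence of distinct ones would, after passing to a subsequence, have a weak\* limit $f\in\mathcal D$ with $f|_{P_1}\in C$, as $C$ is compact. But $0\notin C$, so $f\ne0$, contradicting Lemma 6.5. So $L$ is discrete. Next, by (6) applied to $(t,1)$, each $t\in\mathbb R^n$ is within $R_0$ of some $\gamma\in\Gamma$ with $\alpha(\gamma)\in K_0^{-1}$. The compact set $K_0^{-1}$ is covered by finitely many cosets of the open group $C$, and $\alpha^{-1}$ of a coset of $C$ is empty or a coset of $L$. So a relatively dense set is contained in finitely many cosets of $L$. If $L$ spanned a proper subspace, these would lie in finitely many parallel hyperplanes, which is impossible. Hence $L$ spans $\mathbb R^n$.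

In the example with $P_1=C_1$: $\beta(\omega e(du))=\bar\omega$ if $d=1$ and $0$ otherwise, $C=\{d=0\}$, and $L=\{(\frac a2,b+c\sqrt2):a+2c=0\}=\{(-c,b+c\sqrt2)\}=L_1$.

**Step 8. The comb.** We read off the coefficients. $\operatorname{spec}q_1=\alpha^{-1}(O)$ lies in a finite union of distinct cosets $y_r+L$ with $y_r\in\Gamma$, by Step 6. The character $l\mapsto v_i(\alpha(l))$ of the lattice $L$ is $e(x_i\cdot l)$ for some $x_i\in\mathbb R^n$. By (8),
$$\widehat{q_1T}(y_r+l)=\beta(\alpha(y_r)\alpha(l))=\sum_i\beta_i(\alpha(y_r))\,e(-x_i\cdot l).$$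
By (2), $\sum_{l\in L}e(-x_i\cdot l)\delta_{y_r+l}$ is a constant multiple of the Fourier transform of $e(y_r\cdot x)\sum_{\lambda\in x_i+L^*}\delta_\lambda$. This is the first assertion. Finally $\hat\alpha(\mathcal V_1)\subset L^\perp$, because $\alpha(L)\subset C$ and $\mathcal V_1=C^\perp$. So by (7) $q_1T$ is carried by the cosets $\hat\alpha(v_i)+L^\perp$. $\square$

**Proposition 8.3.** Let $1_{P_0}\in\mathcal Q_M$ and $|T|(P_0)>0$. Then some lattice $L\subset\Gamma$ and some $\chi\in G$ satisfy $|T|(P_0\cap(\chi+L^\perp))>0$.

*Proof.* We find a pure set inside $P_0$ by minimality. Let $\mathcal I$ be the family of Borel sets $P$ with $1_P\in\mathcal D$ and $|T|(P\cap P_0)>0$; it contains $G$. By Lemma 6.2, $1_{P\cap P_0}=1_P1_{P_0}\in\mathcal Q_M$ for $P\in\mathcal I$. If $P,P'\in\mathcal I$ and $P'\cap P_0\subset P\cap P_0$ up to null sets, the difference has its indicator in $\mathcal Q_{2M}$, so by Lemma 5.6 it is null or has $\sigma$-measure at least $1/(2C_0M)$. Choose $P\in\mathcal I$ with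
$$\sigma(P\cap P_0)<\inf_{P'\in\mathcal I}\sigma(P'\cap P_0)+\frac1{2C_0M}.$$
Then $P\cap P_0$ is minimal: if $P'\in\mathcal I$ and $P'\cap P_0\subset P\cap P_0$, the two agree up to null sets. Put $P_1=P\cap P_0$. For $f\in\mathcal D$, $1_{P_f\cap P}=|f|^21_P\in\mathcal D$ by Proposition 6.4. So $P_f\cap P_1$ is either null or, by minimality, equal to $P_1$ up to a null set. In the first case $f=0$ a.e. on $P_1$, in the second $|f|=1$ a.e. on $P_1$. Hence $P_1$ is pure. By Proposition 8.2, $1_{P_1}T\ne0$ is carried by finitely many cosets of some $L^\perp$, and one of them meets $P_1\subset P_0$ in positive $|T|$-measure. $\square$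

## 9. The lattice sets $P_L$

**Definition 9.1.** For a lattice $L\subset\Gamma$ let $P_L\subset G$ be the union of those (countably many) cosets of $L^\perp$ that have positive $|T|$-measure.

In the example, $P_{L_0}=C_0$ and $P_{L_1}=C_1$ up to null sets: each $C_j$ is one coset of $L_j^\perp$, and every coset of $L_0^\perp$ meets $C_1$ in at most two points (where $2u$ is fixed), while every coset of $L_1^\perp$ meets each circle of $C_0$ in at most one point.

**Lemma 9.2.** $1_{P_L}\in\mathcal D$; hence $1_{P_L}\in\mathcal Q_N$.

*Proof.* We choose $l\in L$ that are nearly $1$ on $P_L$ and oscillate off it, as in Section 4. Let $\pi:G\to G/L^\perp=\widehat L\cong\mathbb T^n$, let $x_1,x_2,\dots$ be the points of $\pi(P_L)$, let $(u_i)\subset C(G)$ be dense in $L^1(|T|)$, and let $\lambda_i=\pi_*(u_i1_{G\setminus P_L}|T|)$. Every coset of $L^\perp$ outside $P_L$ is null, so the $\lambda_i$ have no atoms. Wiener's lemma says that the averages of $|\int l\,d\lambda_i|^2$ over large cubes of $L\cong\mathbb Z^n$ tend to the sum of the squared masses of the atoms, which is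 $0$. Hence for each $m$ the set $\{l\in L:|\int l\,d\lambda_i|<1/m,\ i\le m\}$ has density $1$ in $L$.

The set $E_m=\{l\in L:|l(x_i)-1|<1/m,\ i\le m\}$ has positive lower density. (If $\pi(P_L)$ has fewer than $m$ points, use all of them.) To see this, cut the torus of the values $(l(x_1),\dots,l(x_m))$ into finitely many cells whose coordinate diameters are less than $1/m$, and pick one $l_c\in L$ for each occupied cell $c$. Any $l$ in the cell $c$ satisfies $|(l-l_c)(x_i)-1|=|l(x_i)-l_c(x_i)|<1/m$, so $l\in l_c+E_m$. Thus finitely many translates of $E_m$ cover $L$.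

Choose $l_m$ in both sets. Then $l_m\to1$ pointwise on $P_L$, since $l(\chi)=l(\pi(\chi))$ for $l\in L$, and $\int_{G\setminus P_L}u_il_m\,d|T|\to0$ for each $i$. By dominated convergence on $P_L$ and density of $(u_i)$ in $L^1(|T|)$, $l_m\to1_{P_L}$ weak\*. The last assertion follows from Lemma 6.2 with $q=1$. $\square$

**Lemma 9.3.** If a subgroup $\Gamma'\subset\Gamma$ is not discrete in $\mathbb R^n$, every coset of $\Gamma'^\perp$ is $|T|$-null.

*Proof.* Crowded frequencies are invisible, and this makes the coset invisible. Take distinct $\gamma_j\in\Gamma'$ with $\gamma_j\to0$ in $\mathbb R^n$. By Lemma 6.5, $\gamma_j\to0$ weak\*. On the coset $\chi+\Gamma'^\perp$, $\gamma_j$ is a unimodular constant, so $|T|(\chi+\Gamma'^\perp)=\big|\int_{\chi+\Gamma'^\perp}\gamma_j\,d|T|\big|\to0$. $\square$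

**Lemma 9.4.** Let $L,L'\subset\Gamma$ be lattices. If $L+L'$ is not discrete, $P_L\cap P_{L'}$ is null. If $L+L'$ is discrete, $P_L=P_{L+L'}=P_{L'}$ up to null sets.

*Proof.* The sets $P_L$ detect commensurability. The set $P_L\cap P_{L'}$ is a countable union of sets that are cosets of $L^\perp\cap L'^\perp=(L+L')^\perp$; if $L+L'$ is not discrete they are null by Lemma 9.3. If $L+L'$ is discrete, $L$ has finite index in it, and each coset of $L^\perp$ is a finite union of cosets of $(L+L')^\perp$. So a coset of $(L+L')^\perp$ of positive measure lies in a coset of $L^\perp$ of positive measure, and $P_L\setminus P_{L+L'}$ is a countable union of null cosets. The same holds for $L'$. $\square$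

**Lemma 9.5.** If $|T|(P_L)>0$, then $P_L$ is pure.

*Proof.* We check the dichotomy of Definition 8.1; $1_{P_L}\in\mathcal Q_N$ by Lemma 9.2. Let $\gamma_i\to f\in\mathcal D$. Write $\gamma_i=l_i+r_i$ with $l_i\in L$ and $r_i\in\Gamma$ bounded in $\mathbb R^n$, which is possible because $L\subset\Gamma$ is a lattice. Each $l_i$ is a unimodular constant on each coset of $L^\perp$, and $P_L$ consists of countably many cosets, so along a diagonal subsequence $l_i\to\epsilon$ pointwise on $P_L$ with $|\epsilon|=1$. Passing to a further subsequence, either all $r_i$ are equal to one $r$, or the $r_i$ are distinct. In the first case $\gamma_i\to\epsilon r$ pointwise on $P_L$, so $f|_{P_L}=\epsilon r$ is unimodular. In the second case $r_i\to0$ weak\* by Lemma 6.5, and for $g\in L^1(|T|)$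
$$\int_{P_L}g\,l_ir_i\,d|T|=\int_{P_L}g\,\epsilon\,r_i\,d|T|+\int_{P_L}g\,(l_i-\epsilon)\,r_i\,d|T|\to0,$$
the second term by dominated convergence. So $f|_{P_L}=0$. $\square$

## 10. Splitting $T$ into lattice pieces: proof of Theorem 2

If $\mu=0$ there is nothing to prove, so assume (3).

**Step 1. Finitely many pieces.** We show that only finitely many sets $P_L$ matter. By Lemmas 9.2 and 5.6, each $P_L$ with $|T|(P_L)>0$ has $\sigma(P_L)\ge1/(C_0N)$. By Lemma 9.4, two such sets are equal up to null sets or have null intersection. As $\sigma$ is finite, there are, up to null sets, only finitely many, say $P_{L_1},\dots,P_{L_J}$, with pairwise null intersections.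

**Step 2. Nothing is left over.** Let $P_0=G\setminus\bigcup_jP_{L_j}$. Then $1_{P_0}=1-\sum_j1_{P_{L_j}}$ a.e., so $1_{P_0}\in\mathcal Q_{(J+1)N}$. If $|T|(P_0)>0$, Proposition 8.3 gives a lattice $L\subset\Gamma$ and a coset with $|T|(P_0\cap(\chi+L^\perp))>0$. This coset is part of $P_L$, so $|T|(P_L\cap P_0)>0$, and $P_L$ is none of the $P_{L_j}$ up to null sets, a contradiction. So $|T|(P_0)=0$. (In particular $J\ge1$, as $T\ne0$.)

**Step 3. Return to $\mathbb R^n$.** Hence $T=\sum_j1_{P_{L_j}}T$, and by Lemma 5.1 $b=\hat T=\sum_j(1_{P_{L_j}}T)^\wedge$ on $\Gamma$. By Lemma 9.5 and Proposition 8.2, $\sum_\gamma(1_{P_{L_j}}T)^\wedge(\gamma)\delta_\gamma=\hat\mu_j$ with a generalized Dirac comb $\mu_j$. Thus $\hat\mu=\sum_j\hat\mu_j$ and $\mu=\mu_1+\dots+\mu_J$. Together with Section 2 this proves Theorem 2, and with it Theorem 1. $\blacksquare$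

**Remark 10.1.** Theorem 2 may be applied to $\hat\mu$, whose transform is $\mu$ reflected in the origin: if $S$ is u.d. and $b$ is bounded, then $\mu$ is a generalized Dirac comb if and only if $N(\Lambda)<\infty$. Here $\hat\mu$ is tempered because $S$ is u.d. and $b$ is bounded, and by (2) the transform of a generalized Dirac comb is a generalized Dirac comb.

## 11. Densities and the number of lattices: proof of Theorem 3

**Step 1. The decomposition.** We refine Section 10 so that each piece is built on one lattice and the lattices are unrelated. The hypotheses of Theorem 1 imply (3) for $\mu\neq0$, by Section 2. Let $L_j'$ be the lattice that Proposition 8.2 yields for the pure set $P_{L_j}$. Since $1_{P_{L_j}}T\ne0$ is carried by finitely many cosets of $L_j'^\perp$, one of them meets $P_{L_j}$ in positive measure. So $|T|(P_{L_j'}\cap P_{L_j})>0$, and $P_{L_j'}=P_{L_j}$ up to null sets by Lemma 9.4. For $i\neq j$ the sets $P_{L_i'},P_{L_j'}$ have positive measure and null intersection, so again by Lemma 9.4 $L_i'+L_j'$ is not discrete. Rename $L_j'$ as $L_j$. By Proposition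 8.2 $\mu_j$ is built on $L_j^*$, and $\mu_j\ne0$ because $1_{P_{L_j}}T\ne0$.

From now on take any decomposition as in Theorem 3. Let $\Lambda_j,S_j$ be the support and spectrum of $\mu_j$, with coefficients $a_j,b_j$.

**Step 2. Densities of trigonometric polynomials on a lattice.** We need that zero sets of coefficients have densities. Let $L$ be a lattice, $x\in\mathbb R^n$, and $\Phi(l)=\sum_sc_s\,e(t_s\cdot l)$ a finite sum on $L$. We claim that the mean $\lim|B(0,R)|^{-1}\sum_{l\in L,\,|x+l|<R}\Phi(l)$ and the density of $\{x+l:\Phi(l)\ne0\}$ exist.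

For the mean it suffices to take $\Phi(l)=e(t\cdot l)$. If $t\in L^*$, the mean is $1/\operatorname{covol}(L)$. If not, pick $l_0\in L$ with $e(t\cdot l_0)\neq1$; replacing $l$ by $l+l_0$ changes the sum over $|x+l|<R$ by boundary terms $O(R^{n-1})$, so $(1-e(t\cdot l_0))\sum=O(R^{n-1})$ and the mean is $0$.

For the density, let $\kappa(l)=(e(t_s\cdot l))_s$, a homomorphism of $L$ into a torus, let $K$ be the closure of its image, a compact abelian Lie group, and let $\tilde\Phi(z)=\sum_sc_sz_s$ on $K$. If $\theta$ is a nontrivial character of $K$, then $\theta\circ\kappa$ is a nontrivial character of $L$ and has mean $0$. Approximating continuous functions on $K$ uniformly by combinations of characters, we get Weyl equidistribution: the mean of $u\circ\kappa$ is $\operatorname{covol}(L)^{-1}\int_Ku$ (Haar probability) for continuous $u$, and hence also for indicators of sets with null boundary. On each component of $K$, a translate of a torus, $\tilde\Phi$ is a trigonometric polynomial, hence real-analytic, and is identically $0$ or has a null zero set. So the open set $\{\tilde\Phi\ne0\}$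 has null boundary, and the density of $\{\tilde\Phi\circ\kappa\ne0\}$ exists.

**Step 3. Densities of $\Lambda$ and $S$.** We add up the pieces. On each of the finitely many cosets $x+L_j^*$ meeting $\Lambda_j$, and by (2) on each coset $y+L_j$ meeting $S_j$, the coefficient is a trigonometric polynomial in the lattice variable. By Step 2, $d(\Lambda_j)$ and $d(S_j)$ exist, and so do the mean
$$E_j=\lim_{R\to\infty}|B(0,R)|^{-1}\sum_{|\lambda|<R}|a_j(\lambda)|^2$$
and the corresponding mean of $|b_j|^2$, since the squared modulus of a trigonometric polynomial is one. For $i\neq j$, $\Lambda_i\cap\Lambda_j$ lies in finitely many cosets of $L_i^*\cap L_j^*$. If this group had rank $n$, then $L_i+L_j\subset(L_i^*\cap L_j^*)^*$ would be discrete. So its rank is less than $n$, and $d(\Lambda_i\cap\Lambda_j)=0$. Similarly $S_i\cap S_j$ lies in finitely many cosets of $L_i\cap L_j$, which has rank less than $n$, so $d(S_i\cap S_j)=0$. A point of $\Lambda_j$ that lies in no other $\Lambda_i$ has $a(\lambda)=a_j(\lambda)\ne0$, so $\Lambda=\bigcup_j\Lambda_j$ up to a set of density $0$,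 and likewise $S=\bigcup_jS_j$. Therefore
$$d(\Lambda)=\sum_jd(\Lambda_j),\qquad d(S)=\sum_jd(S_j).$$

**Step 4. $d(\Lambda_j)d(S_j)\ge1$.** This is the uncertainty principle with exact constants, for one piece. First, $\mu_j$ satisfies (3): the differences of points of $\Lambda_j$ lie in finitely many translates of one lattice, a locally finite set, so $\Lambda_j$ is u.d.; $a_j$ is bounded; $S_j$ is locally finite with $N(S_j)<\infty$. So Section 5 applies to $\mu_j$, with its own $\Gamma,T,\tau$ and $k$.

Write $\varphi(x)=\varphi_0(|x|)=\int_0^\infty(-\varphi_0'(s))\,1_{\{|x|<s\}}\,ds$. Then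
$$R^{-n}\sum_\lambda\varphi(\lambda/R)|a_j(\lambda)|^2=\int_0^\infty(-\varphi_0'(s))\,R^{-n}\sum_{|\lambda|<sR}|a_j(\lambda)|^2\,ds\;\longrightarrow\;E_j\int_0^\infty(-\varphi_0'(s))|B(0,s)|\,ds=E_j,$$
by dominated convergence (the inner expression is at most $C(1+s)^n$ for $R\ge1$) and $\int\varphi=1$. In the same way $R^{-n}\sum_{\lambda\in\Lambda_j}\varphi(\lambda/R)\to d(\Lambda_j)$. So $\tau$ has total mass $E_j$, and (4) with $q=1$ reads
$$\sum_\gamma|b_j(\gamma)|^2\,k(\gamma-t)=E_j\qquad\text{for all }t\in\mathbb R^n.$$
Average over $t\in B(0,R)$. We compare $\int_{B(0,R)}k(\gamma-t)\,dt$ with $1_{\{|\gamma|<R\}}$. Fix $r>0$. For $|\gamma|<R-r$ the difference is at most $\int_{|u|\ge r}k$, and there are $O(R^n)$ such $\gamma\in S_j$. There are $O_r(R^{n-1})$ points with $R-r\le|\gamma|<R+r$. The points with $|\gamma|\ge R+r$ contribute at most $|B(0,R)|\,\varepsilon_rN(S_j)\sup|b_j|^2$ by (5). Divide by $|B(0,R)|$, let $R\to\infty$ and then $r\to\infty$: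
$$E_j=\lim_{R\to\infty}|B(0,R)|^{-1}\sum_{|\gamma|<R}|b_j(\gamma)|^2\le\sup|b_j|^2\,d(S_j).$$
On the other hand, by the computation in Lemma 5.1 and Cauchy–Schwarz,
$$|b_j(\gamma)|\le\liminf_{R\to\infty}R^{-n}\sum_\lambda\varphi(\lambda/R)|a_j(\lambda)|\le E_j^{1/2}\,d(\Lambda_j)^{1/2}.$$
As $b_j\not\equiv0$, $E_j>0$. Combining, $E_j\le E_j\,d(\Lambda_j)d(S_j)$, so $d(\Lambda_j)d(S_j)\ge1$.

**Step 5. The bound.** By Cauchy–Schwarz,
$$d(\Lambda)d(S)=\sum_jd(\Lambda_j)\sum_jd(S_j)\ge\Big(\sum_j\sqrt{d(\Lambda_j)d(S_j)}\Big)^2\ge J^2 .$$
If $d(\Lambda)d(S)<4$, then $J=1$, $\mu=\mu_1$, and $\Lambda$ lies in finitely many translates of $L_1^*$.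

**Step 6. Equality for every $J$.** We extend the example of Section 1 from two to $J$ lattices. In $\mathbb R^2$ put $\theta_j=j\sqrt2$ and, for $0\le j<J$,
$$L_j=\{(p,\,r-\theta_jp):p,r\in\mathbb Z\},\qquad L_j^*=\{(m+\theta_jk,\,k):m,k\in\mathbb Z\}.$$
Let $\sigma_j$ be the Dirac comb on $(0,j/J)+L_j^*$ and $\mu=\sum_{j<J}e(jx_1/J)\,\sigma_j$. By (2),
$$\Lambda=\bigcup_j\{(m+\theta_jk,\;k+j/J)\},\qquad S=\bigcup_j\{(p+j/J,\;r-\theta_jp)\},$$
with unimodular coefficients on both sides. Different $j$ give second coordinates in $\Lambda$, and first coordinates in $S$, that differ by at least $1/J$. For equal $j$ the separation is at least $1$: two points of $\Lambda$ with different $k$ differ by at least $1$ in the second coordinate, those with equal $k$ by at least $1$ in the first, and similarly for $S$. So both sets are u.d. with separation at least $1/J$, the unions are disjoint, and $d(\Lambda)=d(S)=J$. For $i\ne j$ the group $L_i+L_j$ contains $(0,1)$ and $(1,-\theta_j)-(1,-\theta_i)=(0,\theta_i-\theta_j)$, a nonzero integer multiple of $(0,\sqrt2)$, so it is not discrete.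 Thus $d(\Lambda)d(S)=J^2$ with $J$ pairwise non-commensurable lattices. For $n>2$ take the product with the Dirac comb of $\mathbb Z^{n-2}$; the lattices become $L_j\times\mathbb Z^{n-2}$, and separation, densities and non-commensurability are as before. $\blacksquare$
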